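\title{Coprime actions on irreducible Brauer characters and on $p$-regular classes}

\begin{abstract}
Let a finite group $A$ act by automorphisms on a finite group $G$ with $(|A|,|G|)=1$, and let $p$ be a prime. We prove that the actions of $A$ on the irreducible $p$-Brauer characters of $G$ and on the conjugacy classes of $p$-regular elements of $G$ are permutation isomorphic. The result follows from a counting theorem: for $p\nmid |A|$, over any character $\lambda$ of a central subgroup fixed by $A$, the group $G$ has as many $A$-invariant irreducible Brauer characters as $C_G(A)$ has irreducible Brauer characters. The proof uses the Feit--Thompson theorem, and it uses the classification of finite simple groups only to know that a group acting faithfully and coprimely on a nonabelian finite simple group is cyclic.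
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite group and $p$ a prime. An element of $G$ is \emph{$p$-regular} if its order is not divisible by $p$; we write $G_{p'}$ for the set of such elements. The irreducible $p$-Brauer characters of $G$ are complex-valued class functions on $G_{p'}$, one for each simple module of $G$ over $F=\overline{\mathbb F_p}$ (Section~\ref{sec:background} recalls the definition). They form a set $\operatorname{IBr}(G)$, which is a basis of the space of all class functions on $G_{p'}$. In particular $|\operatorname{IBr}(G)|$ is the number of conjugacy classes of $p$-regular elements.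

Now let a finite group $A$ act on $G$ by automorphisms $g\mapsto{}^ag$. Then $A$ permutes the $p$-regular classes, and it permutes $\operatorname{IBr}(G)$ by $({}^a\varphi)(g)=\varphi({}^{a^{-1}}g)$. We have two finite $A$-sets of the same size, and we ask whether they are isomorphic. By a theorem of Burnside (Lemma~\ref{lem:marks}), this happens exactly when every subgroup $B\le A$ has the same number of fixed points on both.

For a cyclic subgroup $B=\langle b\rangle$ the answer is always yes. The space of class functions on $G_{p'}$ has two bases, $\operatorname{IBr}(G)$ and the indicator functions of the $p$-regular classes. The element $b$ permutes each basis, and the number of fixed points on either is the trace of $b$ on the space. So for cyclic $A$ the two $A$-sets are isomorphic. For noncyclic $A$ the argument shows only that the permutation characters agree, and the $A$-sets can differ.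

\begin{example}\label{ex:noncoprime}
Let $p$ be odd, let $G=\mathbb F_2^3$ with basis $e_1,e_2,e_3$, and let $A$ consist of the four linear maps that fix $e_1,e_2$ and send $e_3$ to $e_3+v$ with $v\in\langle e_1,e_2\rangle$. The classes of $G$ are its elements, and $A$ fixes four of them, those of $\langle e_1,e_2\rangle$. The Brauer characters are the homomorphisms $G\to\{\pm1\}$, and the $A$-invariant ones are those trivial on all $v\in\langle e_1,e_2\rangle$; there are two.
\end{example}

In this example the fixed points of $A$ on $G$ are not a complement to the subgroup $[G,A]$ generated by the elements $g^{-1}\,{}^ag$. If $G$ is abelian and $(|A|,|G|)=1$, this cannot happen: $G=C_G(B)\times[G,B]$ for each $B\le A$. The $B$-invariant Brauer characters are then the homomorphisms from $G/[G,B]\cong C_G(B)$ to $F^\times$, and their number is the number of $p$-regular elements fixed by $B$. So the two $A$-sets are isomorphic. One is led to expect a positive answer whenever $A$ acts \emph{coprimely}, that is, $(|A|,|G|)=1$. This is a conjecture stated in \cite{CCF}, and we prove it.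

\begin{theorem}\label{thm:A}
Let $A$ act coprimely on the finite group $G$, and let $p$ be a prime. Then $\operatorname{IBr}(G)$ and the set of conjugacy classes of $p$-regular elements of $G$ are isomorphic $A$-sets.
\end{theorem}

For a coprime action the $B$-invariant classes of $G$ correspond to the classes of $C_G(B)$, so Theorem~\ref{thm:A} amounts to comparing the invariant Brauer characters of $G$ with all Brauer characters of the fixed-point subgroup. We prove this comparison in a form that keeps track of a central character. Write $\operatorname{IBr}_A(G)$ for the set of $A$-invariant members of $\operatorname{IBr}(G)$. For $Z\le Z(G)$ and $\lambda\in\operatorname{Hom}(Z,F^\times)$, let $\operatorname{IBr}(G|\lambda)$ consist of the Brauer characters of those simple modules on which each $z\in Z$ acts as the scalar $\lambda(z)$, and put $\operatorname{IBr}_A(G|\lambda)=\operatorname{IBr}_A(G)\cap\operatorname{IBr}(G|\lambda)$.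

\begin{theorem}\label{thm:B}
Let $A$ act coprimely on the finite group $G$, let $p\nmid|A|$, let $Z\le Z(G)\cap C_G(A)$, and let $\lambda\in\operatorname{Hom}(Z,F^\times)$. Then
\[
|\operatorname{IBr}_A(G|\lambda)|=|\operatorname{IBr}(C_G(A)|\lambda)|.
\]
\end{theorem}

Only the case $Z=1$ is needed for Theorem~\ref{thm:A} (Section~\ref{sec:BtoA}). The character $\lambda$ is forced on us by the induction: Clifford theory replaces the study of the characters of $G$ over an invariant character of a normal subgroup $N$ by the study of a central extension of a subgroup of $G/N$ over a character of the central kernel (Section~\ref{sec:clifford}). Accordingly we induct on $|G:Z(G)|$. The induction reduces to the situation $G=NC_G(A)$, where $N/Z(G)$ is a minimal $A$-invariant normal subgroup of $G/Z(G)$ (Section~\ref{sec:reduction}), and two cases remain. If $N/Z(G)$ is abelian, $N$ has a single invariant character over $\lambda$, and we show that it contributes no twisting (Section~\ref{sec:abelian}). If $N/Z(G)$ is a product of nonabelian simple groups, $A$ permutes the factors, and the stabilizer of a factor acts on it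 through a cyclic group; this is the one consequence of the classification that we use. We then build an auxiliary group with the same fixed-point subgroup and a cyclic group acting (Section~\ref{sec:semisimple}), to which the direct proof for cyclic $A$ applies (Section~\ref{sec:cyclic}). The passage to the auxiliary group raises central characters and factor sets to a power prime to $|G|$. Section~\ref{sec:model} shows this phenomenon in a model case and proves that it does not change the counts.

\section{Conventions and background}\label{sec:background}

All groups are finite unless the contrary is said, and modules are finite-dimensional over $F=\overline{\mathbb F_p}$. Actions are written on the left, ${}^gx=gxg^{-1}$, and $[x,y]=xyx^{-1}y^{-1}$. The group of $m$-th roots of unity in $F$ is $\mu_m(F)$; its order is the $p'$-part of $m$.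

\subsection{Brauer characters}

Fix an isomorphism $\zeta\mapsto\hat\zeta$ from $F^\times$ onto the group of complex roots of unity of order prime to $p$. The Brauer character of a representation $\rho\colon G\to GL(V)$ sends $g\in G_{p'}$ to the sum of the $\hat\zeta$, where $\zeta$ runs over the eigenvalues of $\rho(g)$ with multiplicity. Taking Brauer characters is a bijection from the isomorphism classes of simple $FG$-modules onto $\operatorname{IBr}(G)$, and we pass freely between the two. If $p\nmid|G|$, then $\operatorname{IBr}(G)=\operatorname{Irr}(G)$. If $\rho$ affords $\varphi$ and $a$ is an automorphism of $G$, then $g\mapsto\rho({}^{a^{-1}}g)$ affords ${}^a\varphi$. If $\varphi$ is irreducible, it is $a$-invariant if and only if some $T\in GL(V)$ satisfies $T\rho(g)T^{-1}=\rho({}^ag)$ for all $g$, and then $T$ is unique up to a scalar by Schur's lemma.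

Let $N\trianglelefteq G$. Then $G$ acts on $\operatorname{IBr}(N)$ by conjugation, and $G_\theta$ denotes the stabilizer of $\theta$. We say that $\chi\in\operatorname{IBr}(G)$ \emph{lies over} $\theta$ if $\theta$ is a constituent of $\chi_N$; these $\chi$ form the set $\operatorname{IBr}(G|\theta)$, and $\operatorname{IBr}_A(G|\theta)=\operatorname{IBr}_A(G)\cap\operatorname{IBr}(G|\theta)$. The center acts on a simple module by scalars, through the \emph{central character} $\omega_\chi\in\operatorname{Hom}(Z(G),F^\times)$. For $Z\le Z(G)$ we identify $\operatorname{IBr}(Z)$ with $\operatorname{Hom}(Z,F^\times)$; such homomorphisms are trivial on $p$-elements, and $\chi$ lies over $\lambda$ if and only if $\omega_\chi|_Z=\lambda$. In that case $\chi(gz)=\hat\lambda(z)\chi(g)$ for $g\in G_{p'}$ and $z\in Z_{p'}$, where $\hat\lambda(z)=\widehat{\lambda(z)}$. We use the following facts \cite[Ch.~2, 8]{NavarroBlocks}.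
\begin{itemize}
\item[(B1)] $\operatorname{IBr}(G)$ is a basis of the space of complex class functions on $G_{p'}$.
\item[(B2)] (Clifford's theorem.) The restriction of a simple $FG$-module to $N$ is semisimple, and its constituents form one $G$-orbit.
\item[(B3)] (Clifford correspondence.) Induction is a bijection $\operatorname{IBr}(G_\theta|\theta)\to\operatorname{IBr}(G|\theta)$.
\item[(B4)] If $G\trianglelefteq\widehat G$ with $\widehat G/G$ cyclic, every $\widehat G$-invariant $\varphi\in\operatorname{IBr}(G)$ extends to $\widehat G$.
\item[(B5)] (Gallagher's theorem.) If $G\trianglelefteq\widehat G$ and $\hat\varphi\in\operatorname{IBr}(\widehat G)$ extends $\varphi\in\operatorname{IBr}(G)$, then $\varepsilon\mapsto\hat\varphi\varepsilon$ is a bijection $\operatorname{IBr}(\widehat G/G)\to\operatorname{IBr}(\widehat G|\varphi)$.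
\end{itemize}
We also use two standard facts about modules over the algebraically closed field $F$.
\begin{itemize}
\item[(B6)] A normal $p$-subgroup of $G$ acts trivially on every simple $FG$-module.
\item[(B7)] The simple modules of a direct product are the tensor products of simple modules of the factors, and the tensor factors are determined up to isomorphism.
\end{itemize}

\begin{lemma}\label{lem:central}
Let $J$ be a group, possibly infinite, with $J=J_0Z$, where $J_0\le J$ and $Z\le Z(J)$, and let $\lambda\in\operatorname{Hom}(Z,F^\times)$. Restriction to $J_0$ is a bijection from the classes of simple $FJ$-modules on which $Z$ acts by $\lambda$ onto the classes of simple $FJ_0$-modules on which $J_0\cap Z$ acts by $\lambda$. It commutes with every automorphism of $J$ that normalizes $J_0$ and centralizes $Z$.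
\end{lemma}

\begin{proof}
A representation $\rho$ of $J_0$ with $\rho(w)=\lambda(w)$ on $J_0\cap Z$ has exactly one extension to $J$ with $Z$ acting by $\lambda$, namely $yz\mapsto\rho(y)\lambda(z)$. The extension has the same invariant subspaces and the same intertwining maps as $\rho$, and twisting by an automorphism commutes with restriction.
\end{proof}

\subsection{Coprime actions}

Let $A$ act coprimely on $G$. One of the two orders is odd, so by the Feit--Thompson theorem $A$ or $G$ is solvable, and the following facts hold without a further hypothesis. For (C1) see \cite[13.8, 13.9]{IsaacsCT}, and for (C2)--(C4) see \cite[Ch.~3--4]{IsaacsFGT}. Here $N\trianglelefteq G$ is $A$-invariant.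
\begin{itemize}
\item[(C1)] (Glauberman's lemma.) Suppose $A$ and $G$ act on a set $S$, ${}^a(gs)=({}^ag)({}^as)$, and $G$ is transitive on $S$. Then $A$ fixes a point of $S$, and $C_G(A)$ is transitive on the $A$-fixed points.
\item[(C2)] $C_{G/N}(A)=C_G(A)N/N$.
\item[(C3)] If $G$ is abelian, then $G=C_G(A)\times[G,A]$.
\item[(C4)] If $A$ acts trivially on $N$ and on $G/N$, then it acts trivially on $G$.
\end{itemize}
We also need the conjugacy part of the Schur--Zassenhaus theorem: for cyclic $A$, any two complements of $G$ in $G\rtimes A$ are conjugate under $G$.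

\subsection{Factor sets and projective representations}

A \emph{factor set} of $\Gamma$ is a map $\alpha\colon\Gamma\times\Gamma\to F^\times$ with $\alpha(x,y)\alpha(xy,w)=\alpha(y,w)\alpha(x,yw)$; it is \emph{normalized} if $\alpha(1,x)=\alpha(x,1)=1$. A \emph{projective representation} with factor set $\alpha$ is a map $W\colon\Gamma\to GL(U)$ with $W(x)W(y)=\alpha(x,y)W(xy)$. Irreducibility and isomorphism are defined as for ordinary representations, by invariant subspaces and invertible intertwining maps. A \emph{coboundary} is a factor set $\partial\gamma(x,y)=\gamma(x)\gamma(y)\gamma(xy)^{-1}$ with $\gamma\colon\Gamma\to F^\times$, and factor sets modulo coboundaries form the group $H^2(\Gamma,F^\times)$. The map $W\mapsto\gamma W$ identifies the projective representations for $\alpha$ with those for $\alpha\,\partial\gamma$.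
\begin{itemize}
\item[(P1)] Every factor set is cohomologous to a normalized one with values in $\mu_{|\Gamma|}(F)$.
\item[(P2)] If the class of $\alpha$ has order a power of the prime $r$ and restricts trivially to a Sylow $r$-subgroup $R$ of $\Gamma$, then it is trivial.
\end{itemize}
For (P1), multiply the defining identity over all $w$ to get $\alpha^{|\Gamma|}=\partial\beta$ with $\beta(x)=\prod_w\alpha(x,w)$. As $F^\times$ is divisible, $\beta=\gamma^{|\Gamma|}$ for some $\gamma$, and $\alpha'=\alpha/\partial\gamma$ has values in $\mu_{|\Gamma|}(F)$. The identity also gives $\alpha'(1,x)=\alpha'(x,1)=\alpha'(1,1)$, and dividing by this constant, which is a coboundary, normalizes $\alpha'$. For (P2), corestriction composed with restriction to $R$ is multiplication by $|\Gamma:R|$, which is prime to $r$.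

\section{From invariant characters to $A$-sets}\label{sec:BtoA}

\begin{lemma}[Burnside]\label{lem:marks}
If every subgroup of $A$ has equally many fixed points on the finite $A$-sets $S$ and $S'$, then $S\cong S'$.
\end{lemma}

\begin{proof}
Induct on $|S|=|S'|$. If the sets are nonempty, let $B$ have the largest order among the stabilizers of points of $S$ and of $S'$. Then $B$ fixes a point in one of the sets, hence in both, and these points have stabilizer exactly $B$. Their orbits are both isomorphic to $A/B$; remove them.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]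
If $p$ divides $|A|$, then $p\nmid|G|$, so $\operatorname{IBr}(G)=\operatorname{Irr}(G)$ and all classes are $p$-regular. Neither $A$-set changes when $p$ is replaced by a prime not dividing $|A||G|$. So we may assume $p\nmid|A|$.

Let $B\le A$. By Theorem~\ref{thm:B} for $B$ with $Z=1$, and by (B1), $|\operatorname{IBr}_B(G)|=|\operatorname{IBr}(C_G(B))|$ is the number of $p$-regular classes of $C_G(B)$. Let $\mathcal K$ be a $B$-invariant class of $G$. By (C1), with $G$ acting on $\mathcal K$ by conjugation, $\mathcal K\cap C_G(B)$ is exactly one class of $C_G(B)$. Every class of $C_G(B)$ lies in a unique class of $G$, which is $B$-invariant because it contains a $B$-fixed element. Thus $\mathcal K\mapsto\mathcal K\cap C_G(B)$ is a bijection, and it preserves element orders. Hence $|\operatorname{IBr}_B(G)|$ is the number of $B$-invariant $p$-regular classes of $G$, and Lemma~\ref{lem:marks} applies.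
\end{proof}

From now on $p\nmid|A|$.

\section{A model case, and powers of a central character}\label{sec:model}

The following case of Theorem~\ref{thm:B} can be computed by hand, and it contains the mechanism of the hardest case of the proof.

\begin{example}\label{ex:model}
Let $M$ be a group, $Z\le Z(M)$, $\lambda\in\operatorname{Hom}(Z,F^\times)$, and let $A$ have order $n$ prime to $p|M|$. Let $A$ permute regularly the coordinates of the direct product $M^A$ of $n$ copies of $M$, and put $G=M^A/K$, where $K=\{(z_a)\in Z^A:\prod_az_a=1\}$. In $G$ the $n$ copies of $Z$ become one central subgroup, again called $Z$, which $A$ centralizes.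

By (B7), the simple $FG$-modules over $\lambda$ are the tensor products $\bigotimes_aV_a$ of simple $FM$-modules over $\lambda$, and such a module is $A$-invariant exactly when all $V_a$ are isomorphic. So $|\operatorname{IBr}_A(G|\lambda)|=|\operatorname{IBr}(M|\lambda)|$.

The fixed points of $A$ on $M^A$ form the diagonal, so by (C2) $C_G(A)$ is the image of $\Delta\colon M\to G$, $\Delta(m)=(m,\dots,m)K$. If $\Delta(m)=1$, then $m\in Z$ and $m^n=1$, so $m=1$. Thus $C_G(A)\cong M$. But this isomorphism is not the identity on $Z$: for $z\in Z$ we have $\Delta(z)=z^n$. Pulling back along $\Delta$ gives $|\operatorname{IBr}(C_G(A)|\lambda)|=|\operatorname{IBr}(M|\lambda^n)|$, and Theorem~\ref{thm:B} asserts that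
\[
|\operatorname{IBr}(M|\lambda)|=|\operatorname{IBr}(M|\lambda^n)|.
\]

For instance, let $n=2$, $p\ge5$, let $M$ be the group of upper unitriangular $3\times3$ matrices over $\mathbb F_3$, and $Z=Z(M)$, of order $3$. The group $M$ has nine linear characters and, over each $\lambda\ne1$, one irreducible character $\psi_\lambda$, of degree $3$. Here $|G|=3^5$, and the invariant character of $G$ over $\lambda$ is $\psi_\lambda\times\psi_\lambda$. The character of $C_G(A)$ over $\lambda$ pulls back to $\psi_{\lambda^2}$, the complex conjugate of $\psi_\lambda$, and not to $\psi_\lambda$ itself.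
\end{example}

We obtain the displayed equality without a bijection of characters: both sides are dimensions of spaces of class functions, and the power map $x\mapsto x^n$ carries one space to the other.

\begin{lemma}\label{lem:power}
\begin{itemize}
\item[(a)] Let $C$ be a group, $Z\le Z(C)$, $\lambda\in\operatorname{Hom}(Z,F^\times)$, and let $\mathcal C_\lambda(C)$ be the space of class functions $f$ on $C_{p'}$ with $f(cz)=\hat\lambda(z)f(c)$ for $z\in Z_{p'}$. Then $|\operatorname{IBr}(C|\lambda)|=\dim\mathcal C_\lambda(C)$, and $|\operatorname{IBr}(C|\lambda)|=|\operatorname{IBr}(C|\lambda^k)|$ whenever $(k,|C|)=1$.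
\item[(b)] Let $\alpha$ be a factor set of $\Gamma$ and $(k,|\Gamma|)=1$. Then $\Gamma$ has equally many irreducible projective representations, up to isomorphism, with factor set $\alpha$ and with factor set $\alpha^k$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The abelian group $Z_{p'}$ acts on the class functions on $C_{p'}$ by translation, and its characters are the $\hat\lambda$. So the class functions form $\bigoplus_\lambda\mathcal C_\lambda(C)$. The basis $\operatorname{IBr}(C)$ of (B1) is the disjoint union of the sets $\operatorname{IBr}(C|\lambda)\subseteq\mathcal C_\lambda(C)$, so each of these is a basis of $\mathcal C_\lambda(C)$. Since $x\mapsto x^k$ is a bijection of $C_{p'}$ that commutes with conjugation and satisfies $(xz)^k=x^kz^k$, the map $f\mapsto(x\mapsto f(x^k))$ is an injection $\mathcal C_\lambda(C)\to\mathcal C_{\lambda^k}(C)$. If $kk'\equiv1\pmod{|C|}$, then $(\lambda^k)^{k'}=\lambda$, which gives the reverse inequality of dimensions.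

(b) Multiplying $\alpha$ by $\partial\gamma$ multiplies $\alpha^k$ by $\partial(\gamma^k)$ and changes neither number. By (P1) we may assume that $\alpha$ is normalized with values in $\mu=\mu_{|\Gamma|}(F)$. Let $\widetilde\Gamma=\mu\times\Gamma$ with product $(\zeta,x)(\zeta',y)=(\zeta\zeta'\alpha(x,y),xy)$. This is a group of order prime to $k$ with central subgroup $\mu$; let $\iota\colon\mu\to F^\times$ be the inclusion. For $j\in\{1,k\}$, a map $W$ on $\Gamma$ is a projective representation with factor set $\alpha^j$ if and only if $(\zeta,x)\mapsto\zeta^jW(x)$ is a representation of $\widetilde\Gamma$, and every representation over $\iota^j$ arises in this way. So the two numbers are $|\operatorname{IBr}(\widetilde\Gamma|\iota)|$ and $|\operatorname{IBr}(\widetilde\Gamma|\iota^k)|$, which agree by (a).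
\end{proof}

\section{Cyclic groups of automorphisms}\label{sec:cyclic}

The trace argument of the introduction ignores central characters: indicator functions of classes do not in general lie in $\mathcal C_\lambda(G)$. We use instead the coset $Ga$ in the semidirect product. Characters that do not come from invariant characters of $G$ vanish on it, and its classes are parametrized by the classes of $C_G(a)$. Both descriptions respect multiplication by $Z$.

\begin{proposition}\label{prop:cyclic}
Theorem~\ref{thm:B} holds if $A=\langle a\rangle$ is cyclic.
\end{proposition}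

\begin{proof}
Put $\widehat G=G\rtimes A$ and $C=C_G(A)$. Let $\Omega$ be the set of $p$-regular elements of the coset $Ga$, and let $\mathcal F$ be the space of complex functions on $\Omega$ that are invariant under conjugation by $G$. For $x\in\Omega$ we have $\widehat G=G\langle x\rangle$, so the $\widehat G$-class of $x$ is its $G$-class. Hence a member of $\mathcal F$, extended by $0$, is a class function on $\widehat G_{p'}$. For each $\varphi\in\operatorname{IBr}_A(G)$ choose an extension $\hat\varphi\in\operatorname{IBr}(\widehat G)$ by (B4). Since $p\nmid|A|$, the set $\operatorname{IBr}(\widehat G/G)$ consists of the $|A|$ complex linear characters $\varepsilon$ of $A$.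

\emph{The functions $\hat\varphi|_\Omega$ span $\mathcal F$.} By (B1), $\mathcal F$ is spanned by the $\chi|_\Omega$ with $\chi\in\operatorname{IBr}(\widehat G)$. Let $\chi$ lie over $\varphi\in\operatorname{IBr}(G)$. If $\varphi$ is not $A$-invariant, then by (B3) $\chi$ is induced from $\widehat G_\varphi$, a proper normal subgroup containing $G$. So $\chi$ vanishes outside $\widehat G_\varphi$, and $\widehat G_\varphi\cap Ga=\emptyset$ because $Ga$ generates $\widehat G/G$; thus $\chi|_\Omega=0$. If $\varphi$ is $A$-invariant, then $\chi=\hat\varphi\varepsilon$ by (B5), and $\chi|_\Omega=\varepsilon(a)\hat\varphi|_\Omega$.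

\emph{They are linearly independent.} Suppose $\sum_\varphi c_\varphi\hat\varphi|_\Omega=0$, and put $\Xi=\sum_\varphi\sum_\varepsilon c_\varphi\,\varepsilon(a)^{-1}\hat\varphi\varepsilon$. For $b\in A$, the sum $\sum_\varepsilon\varepsilon(a)^{-1}\varepsilon(b)$ is $|A|$ if $b=a$ and $0$ otherwise. So $\Xi$ vanishes off $Ga$ and equals $|A|\sum_\varphi c_\varphi\hat\varphi=0$ on $\Omega$. Thus $\Xi=0$. The $\hat\varphi\varepsilon$ are distinct irreducible Brauer characters by (B5), so all $c_\varphi$ vanish by (B1).

\emph{The central character.} The group $Z$ is central in $\widehat G$, so $Z_{p'}$ acts on $\Omega$ by translation and $\mathcal F=\bigoplus_\lambda\mathcal F_\lambda$, where $\mathcal F_\lambda$ is defined by $f(xz)=\hat\lambda(z)f(x)$ for $z\in Z_{p'}$. If $\varphi$ lies over $\lambda$, so does $\hat\varphi$, and $\hat\varphi|_\Omega\in\mathcal F_\lambda$. Therefore $\dim\mathcal F_\lambda=|\operatorname{IBr}_A(G|\lambda)|$.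

\emph{The classes in $\Omega$.} Let $\pi$ be the set of primes dividing $|A|$, and write $x=x_\pi x_{\pi'}$ for the decomposition of $x\in\Omega$ into commuting $\pi$- and $\pi'$-parts, both powers of $x$. Since $\widehat G/G$ is a $\pi$-group, $x_{\pi'}\in G$ and $x_\pi\in Ga$. Since $G$ is a $\pi'$-group, $\langle x_\pi\rangle$ is a complement of $G$. By Schur--Zassenhaus, some $G$-conjugate of $x$ has its $\pi$-part in $A\cap Ga=\{a\}$, so it has the form $ca$ with $c\in C_G(a)=C$ and $c$ $p$-regular. Conversely $ca\in\Omega$ for $c\in C_{p'}$, as $p\nmid|A|$. If $g\in G$ conjugates $ca$ to $c'a$ with $c,c'\in C_{p'}$, then comparing $\pi$-parts gives $g\in C$, and comparing $\pi'$-parts gives ${}^gc=c'$. So $c\mapsto ca$ induces a bijection from the $p$-regular classes of $C$ onto the $G$-classes in $\Omega$, and $f\mapsto(c\mapsto f(ca))$ is an isomorphism from $\mathcal F$ onto the class functions on $C_{p'}$. It commutes with translation by $Z_{p'}$, so it maps $\mathcal F_\lambda$ onto $\mathcal C_\lambda(C)$. By Lemma~\ref{lem:power}(a), $\dim\mathcal F_\lambda=|\operatorname{IBr}(C|\lambda)|$.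
\end{proof}

\begin{remark}
This is the place where $p\nmid|A|$ is used. If $p$ divided the order of $a$, the coset $Ga$ would contain no $p$-regular element.
\end{remark}

\section{Clifford theory with a group acting}\label{sec:clifford}

\subsection{Modules over an invariant character}

Let $G=NK$ with $N\trianglelefteq G$ and $K\le G$, and let $\rho\colon N\to GL(V)$ afford $\theta\in\operatorname{IBr}(N)$. An \emph{intertwining map} for $\rho$ on $K$ is a map $\mathcal P\colon K\to GL(V)$ with
\[
\mathcal P(c)\rho(x)\mathcal P(c)^{-1}=\rho({}^cx)\qquad(c\in K,\ x\in N).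
\]
It exists if and only if $\theta$ is $G$-invariant. By Schur's lemma, $\mathcal P(c)\mathcal P(c')=\alpha(c,c')\mathcal P(cc')$ for a factor set $\alpha$ of $K$, and $\mathcal P(l)=s(l)\rho(l)$ with $s(l)\in F^\times$ for $l\in N\cap K$. A simple module over $\theta$ splits as $V$ tensored with a multiplicity space, and the multiplicity space carries the inverse twisting. We allow $K\ne G$ because later $K$ will be a group of $A$-fixed points that is shared by two different groups $G$.

\begin{lemma}\label{lem:tensor}
Call a projective representation $W$ of $K$ \emph{admissible} if it has factor set $\alpha^{-1}$ and $W(l)=s(l)^{-1}$ for all $l\in N\cap K$. Then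
\[
W\longmapsto\bigl(xc\mapsto\rho(x)\mathcal P(c)\otimes W(c)\bigr)\qquad(x\in N,\ c\in K)
\]
induces a bijection from the isomorphism classes of irreducible admissible $W$ onto the isomorphism classes of simple $FG$-modules over $\theta$.
\end{lemma}

\begin{proof}
Let $W$ be admissible on $U$, not necessarily irreducible. The factor sets cancel, so $\sigma(c)=\mathcal P(c)\otimes W(c)$ is a homomorphism on $K$, and $\sigma(l)=\rho(l)\otimes1$ for $l\in N\cap K$. If $xc=x'c'$, then $x'=xl$ and $c=lc'$ with $l\in N\cap K$, and $(\rho(x)\otimes1)\sigma(c)=(\rho(x)\rho(l)\otimes1)\sigma(c')$. So the formula is well defined. It is a homomorphism because $xc\,x'c'=x({}^cx')cc'$ and $\sigma(c)(\rho(x')\otimes1)=(\rho({}^cx')\otimes1)\sigma(c)$. Its restriction to $N$ is a direct sum of copies of $V$.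

Conversely, let $\mathcal M$ be an $FG$-module whose restriction to $N$ is a direct sum of copies of $V$. Put $U=\operatorname{Hom}_{FN}(V,\mathcal M)$ and $W(c)f=c\circ f\circ\mathcal P(c)^{-1}$. For $x\in N$,
\[
(W(c)f)\rho(x)=c\circ f\circ\rho(c^{-1}xc)\mathcal P(c)^{-1}=c\,(c^{-1}xc)\circ f\circ\mathcal P(c)^{-1}=x\circ(W(c)f),
\]
so $W(c)f\in U$. Next, $W(c)W(c')f=cc'\circ f\circ(\mathcal P(c)\mathcal P(c'))^{-1}=\alpha(c,c')^{-1}W(cc')f$, and $W(l)f=f\rho(l)\mathcal P(l)^{-1}=s(l)^{-1}f$. So $W$ is admissible. The evaluation map $V\otimes U\to\mathcal M$, $v\otimes f\mapsto f(v)$, is bijective (for $\mathcal M_N=V$ this is Schur's lemma, and both sides are additive), and it is $G$-linear since $c(f(v))=(W(c)f)(\mathcal P(c)v)$. In the other direction, for $\mathcal M=V\otimes U$ the maps $f_u\colon v\mapsto v\otimes u$ exhaust $\operatorname{Hom}_{FN}(V,\mathcal M)$, and $c\circ f_u\circ\mathcal P(c)^{-1}=f_{W(c)u}$.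

Both constructions are functorial, so they are mutually inverse on isomorphism classes. Submodules of $\mathcal M$ again restrict to sums of copies of $V$, so they correspond to the $W$-invariant subspaces of $U$. Finally $\theta$ is $G$-invariant, so by (B2) a simple $FG$-module lies over $\theta$ if and only if its restriction to $N$ is a sum of copies of $V$.
\end{proof}

\begin{corollary}\label{cor:inflate}
Suppose in addition that $\mathcal P(l)=\rho(l)$ and $\mathcal P(cl)=\mathcal P(c)\mathcal P(l)$ for $c\in K$, $l\in K_0:=N\cap K$. Then $\alpha$ is inflated from a factor set $\bar\alpha$ of $K/K_0$, and $|\operatorname{IBr}(G|\theta)|$ is the number of irreducible projective representations of $K/K_0$ with factor set $\bar\alpha^{-1}$.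
\end{corollary}

\begin{proof}
For $c,c'\in K$ and $l,l'\in K_0$ we have $\rho(l)\mathcal P(c')=\mathcal P(c')\rho(c'^{-1}lc')$, so
\[
\mathcal P(cl)\mathcal P(c'l')=\mathcal P(c)\mathcal P(c')\rho(c'^{-1}lc'l')=\alpha(c,c')\mathcal P(cc')\mathcal P(c'^{-1}lc'l')=\alpha(c,c')\mathcal P(clc'l').
\]
Thus $\alpha(cl,c'l')=\alpha(c,c')$. Here $s=1$ and $\alpha(c,l)=1$, so an admissible $W$ satisfies $W(cl)=W(c)W(l)=W(c)$ and factors through $K/K_0$. Conversely, a projective representation of $K/K_0$ with factor set $\bar\alpha^{-1}$ sends $1$ to $1$, since $\bar\alpha(1,1)=1$, so its inflation is admissible.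
\end{proof}

\subsection{An equivariant central extension}

An intertwining map involves choices, and $A$ need not respect them. To keep the action of $A$ we collect all intertwining operators into one group, and then cut out a finite subgroup in a canonical way.

\begin{proposition}\label{prop:extension}
Let $A$ act coprimely on $G$, let $N\trianglelefteq G$ be $A$-invariant, and let $\theta\in\operatorname{IBr}_A(N)$. There are a finite group $\widetilde G$ on which $A$ acts coprimely, a subgroup $\widetilde Z\le Z(\widetilde G)\cap C_{\widetilde G}(A)$, a character $\tilde\lambda\in\operatorname{Hom}(\widetilde Z,F^\times)$, and an isomorphism of $A$-groups $\widetilde G/\widetilde Z\cong G_\theta/N$ with the following property. For $N\le J\le G_\theta$, with $\widetilde J$ the preimage of $J/N$ in $\widetilde G$, there is a bijection $\operatorname{IBr}(\widetilde J|\tilde\lambda)\to\operatorname{IBr}(J|\theta)$, and for $J=G_\theta$ it is $A$-equivariant.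
\end{proposition}

\begin{proof}
Let $\rho\colon N\to GL(V)$ afford $\theta$. The group $G_\theta$ is $A$-invariant because $\theta$ is. Put
\[
\mathcal Y=\{(g,T)\in G_\theta\times GL(V):T\rho(x)T^{-1}=\rho({}^gx)\text{ for all }x\in N\},\qquad N_0=\{(x,\rho(x)):x\in N\}.
\]
The projection $\mathcal Y\to G_\theta$ is onto with central kernel $F^\times$, the pairs $(1,\zeta)$. The defining condition gives $(g,T)(x,\rho(x))(g,T)^{-1}=({}^gx,\rho({}^gx))$, so $N_0\trianglelefteq\mathcal Y$, and $N_0\cap F^\times=1$. Hence $\mathcal E=\mathcal Y/N_0$ is a central extension of $G_\theta/N$ by $F^\times$.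

\emph{The action of $A$.} For $a\in A$ choose $U_a\in GL(V)$ with $U_a\rho(x)U_a^{-1}=\rho({}^ax)$, and put $a\cdot(g,T)=({}^ag,U_aTU_a^{-1})$. This pair lies in $\mathcal Y$: conjugation by $U_aTU_a^{-1}$ sends $\rho(x)$ to $U_a\rho(g\,({}^{a^{-1}}x)\,g^{-1})U_a^{-1}=\rho({}^ag\,x\,({}^ag)^{-1})$. Since $U_aU_b$ is a scalar multiple of $U_{ab}$, we have an action of $A$ on $\mathcal Y$ by automorphisms. It preserves $N_0$ and fixes $F^\times$ pointwise, so $A$ acts on $\mathcal E$, compatibly with the map to $G_\theta/N$.

\emph{A finite invariant subgroup.} Let $m=|G_\theta/N|$. A section $\sigma\colon G_\theta/N\to\mathcal E$ satisfies $\sigma(x)\sigma(y)=\alpha(x,y)\sigma(xy)$ for a factor set $\alpha$, and rescaling $\sigma$ multiplies $\alpha$ by a coboundary. By (P1) we may take $\alpha$ normalized with values in $\mu_m(F)$. Then $G_0=\mu_m(F)\,\sigma(G_\theta/N)$ is a finite subgroup with $\mathcal E=G_0F^\times$, and its order $e$ involves only primes dividing $m$. The group $G_0$ need not be $A$-invariant. But $(y\zeta)^e=\zeta^e$ for $y\in G_0$ and $\zeta\in F^\times$, so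
\[
\widetilde G:=\{y\in\mathcal E:y^e=1\}=G_0\,\mu_e(F).
\]
The second description shows that $\widetilde G$ is a finite subgroup with $\mathcal E=\widetilde GF^\times$, and the first shows that it is $A$-invariant. Put $\widetilde Z=\widetilde G\cap F^\times=\mu_e(F)$ and $\tilde\lambda(\zeta)=\zeta^{-1}$. Then $\widetilde G/\widetilde Z\cong G_\theta/N$ as $A$-groups, and $|\widetilde G|=m|\mu_e(F)|$ involves only primes dividing $m$, so it is prime to $|A|$.

\emph{The bijection.} Let $\mathcal E_J=\widetilde JF^\times$ be the preimage of $J/N$ in $\mathcal E$. By Lemma~\ref{lem:central}, $\operatorname{IBr}(\widetilde J|\tilde\lambda)$ corresponds by restriction to the irreducible representations $\widetilde W$ of $\mathcal E_J$ with $\widetilde W(\zeta)=\zeta^{-1}$ on $F^\times$. Choose an intertwining map $\mathcal P$ for $\rho$ on $K=J$. Setting $W(g)=\widetilde W((g,\mathcal P(g))N_0)$ gives an admissible $W$ in the sense of Lemma~\ref{lem:tensor}, because $(g,\mathcal P(g))(g',\mathcal P(g'))=(gg',\alpha(g,g')\mathcal P(gg'))$, with $\alpha$ now the factor set of $\mathcal P$, and $(l,\mathcal P(l))N_0=(1,s(l))N_0$.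 Conversely, for admissible $W$ the rule $(g,\zeta\mathcal P(g))\mapsto\zeta^{-1}W(g)$ is a homomorphism, and it sends $(x,\rho(x))=(x,s(x)^{-1}\mathcal P(x))$ to $s(x)W(x)=1$. So Lemma~\ref{lem:tensor} gives the bijection. In the module attached to $\widetilde W$, the element $g$ acts as $T\otimes\widetilde W((g,T)N_0)$ for any $T$ with $(g,T)\in\mathcal Y$.

\emph{Equivariance.} Let $J=G_\theta$ and $U=U_{a^{-1}}$. In the twist by $a$ of the module attached to $\widetilde W$, the element $g$ acts as ${}^{a^{-1}}g$ did. Computing with the lift $a^{-1}\cdot(g,T)$, this operator is $UTU^{-1}\otimes\widetilde W(a^{-1}\cdot(g,T)N_0)$. Conjugation by $U^{-1}\otimes1$ turns it into $T\otimes({}^a\widetilde W)((g,T)N_0)$, so the twist is the module attached to ${}^a\widetilde W$. Restriction from $\mathcal E$ to $\widetilde G$ is equivariant by Lemma~\ref{lem:central}.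
\end{proof}

\begin{lemma}\label{lem:reduce}
Let $A$ act coprimely on $G$, put $C=C_G(A)$, and let $N\trianglelefteq G$ be $A$-invariant.
\begin{itemize}
\item[(a)] If $Z,\lambda$ are as in Theorem~\ref{thm:B} and $Z\le N$, then $|\operatorname{IBr}_A(G|\lambda)|=\sum_\theta|\operatorname{IBr}_A(G|\theta)|$, where $\theta$ runs over representatives of the $C$-orbits on $\operatorname{IBr}_A(N|\lambda)$.
\item[(b)] If $\theta\in\operatorname{IBr}_A(N)$ and $G=NC$, then $\operatorname{IBr}_A(G|\theta)=\operatorname{IBr}(G|\theta)$.
\item[(c)] Let $\theta\in\operatorname{IBr}_A(N)$. If Theorem~\ref{thm:B} holds for all coprime actions of $A$ on groups $\widetilde G$ with $|\widetilde G:Z(\widetilde G)|\le|G:N|$, then $|\operatorname{IBr}_A(G|\theta)|=|\operatorname{IBr}(NC|\theta)|$.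
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\chi\in\operatorname{IBr}_A(G|\lambda)$. The constituents of $\chi_N$ lie over $\lambda$. They are permuted transitively by $G$, by (B2), and they are permuted by $A$, with ${}^a({}^g\theta)={}^{({}^ag)}({}^a\theta)$. By (C1), the $A$-invariant constituents form exactly one $C$-orbit. Conversely, a character over some $\theta\in\operatorname{IBr}(N|\lambda)$ lies over $\lambda$. So the sets $\operatorname{IBr}_A(G|\theta)$ partition $\operatorname{IBr}_A(G|\lambda)$.

For (b) and (c) take $\widetilde G,\widetilde Z,\tilde\lambda$ from Proposition~\ref{prop:extension}. Induction from the $A$-invariant subgroup $G_\theta$ commutes with twisting by $A$, so (B3) and the proposition give an $A$-equivariant bijection $\operatorname{IBr}(\widetilde G|\tilde\lambda)\to\operatorname{IBr}(G|\theta)$.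

(b) If $G=NC$, then $A$ is trivial on $G/N$, hence on $\widetilde G/\widetilde Z$; it is trivial on $\widetilde Z$, and so on $\widetilde G$ by (C4). Thus $A$ fixes every member of $\operatorname{IBr}(G|\theta)$.

(c) We have $|\widetilde G:Z(\widetilde G)|\le|G_\theta:N|\le|G:N|$, so the hypothesis gives $|\operatorname{IBr}_A(G|\theta)|=|\operatorname{IBr}_A(\widetilde G|\tilde\lambda)|=|\operatorname{IBr}(C_{\widetilde G}(A)|\tilde\lambda)|$. By (C2), applied twice, $C_{\widetilde G}(A)/\widetilde Z=C_{\widetilde G/\widetilde Z}(A)$ corresponds to $C_{G_\theta/N}(A)=NC_\theta/N$, where $C_\theta=C\cap G_\theta$. So $C_{\widetilde G}(A)=\widetilde J$ for $J=NC_\theta$, which is the stabilizer of $\theta$ in $NC$. The proposition and (B3) give $|\operatorname{IBr}(\widetilde J|\tilde\lambda)|=|\operatorname{IBr}(J|\theta)|=|\operatorname{IBr}(NC|\theta)|$.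
\end{proof}

\section{Reduction to $G=NC_G(A)$}\label{sec:reduction}

Fix $p$ and $A$ with $p\nmid|A|$, and suppose that Theorem~\ref{thm:B} fails. Among the counterexamples $(G,Z,\lambda)$ choose one with $|G:Z(G)|$ minimal and, subject to this, $|G|$ minimal. Put $C=C_G(A)$. The action of $A$ on $G$ is nontrivial, since otherwise the two sides coincide.

\medskip\noindent\emph{Step 1: $A$ centralizes $Z(G)$.} Let $K=[Z(G),A]$; by (C3), $K\cap C=1$. The central character of an $A$-invariant $\chi$ is $A$-invariant, so it kills every $z^{-1}\,{}^az$, hence $K$. As $Z\cap K=1$, we may view $\lambda$ as a character $\bar\lambda$ of $ZK/K$, and $|\operatorname{IBr}_A(G|\lambda)|=|\operatorname{IBr}_A(G/K|\bar\lambda)|$. By (C2), $C_{G/K}(A)=CK/K\cong C$, and $\bar\lambda$ corresponds to $\lambda$. So $(G/K,ZK/K,\bar\lambda)$ is a counterexample. Since $Z(G/K)\ge Z(G)/K$, we have $|G/K:Z(G/K)|\le|G:Z(G)|$, and minimality forces $K=1$.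

\medskip\noindent\emph{Step 2: we may assume $Z=Z(G)$.} By Step 1, $Z(G)\le Z(C)$. Both $\operatorname{IBr}_A(G|\lambda)$ and $\operatorname{IBr}(C|\lambda)$ are disjoint unions of the corresponding sets over the extensions of $\lambda$ to $Z(G)$, so the equality fails for one extension. Replace $(Z,\lambda)$ by $Z(G)$ and this extension.

\medskip\noindent\emph{Step 3: $O_p(G)=1$.} Let $Q=O_p(G)$. By (B6), $Q$ lies in the kernel of every simple $FG$-module, and $C\cap Q$ in the kernel of every simple $FC$-module. The character $\lambda$ is trivial on the $p$-group $Z\cap Q$, so it defines $\bar\lambda$ on $ZQ/Q$. By (C2), $C_{G/Q}(A)=CQ/Q\cong C/(C\cap Q)$. So $(G/Q,ZQ/Q,\bar\lambda)$ is a counterexample with $|G/Q:Z(G/Q)|\le|G:ZQ|\le|G:Z|$, and $Q=1$.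

\medskip
Since $A$ is trivial on $Z$ and not on $G$, we have $Z<G$. Let $N/Z$ be minimal among the nontrivial $A$-invariant normal subgroups of $G/Z$. Its characteristic subgroups are normal and $A$-invariant, so $N/Z$ is characteristically simple, that is, a direct product of isomorphic simple groups.

\medskip\noindent\emph{Step 4: $G=NC$.} As $|G:N|<|G:Z|$, minimality gives the hypothesis of Lemma~\ref{lem:reduce}(c). Parts (a) and (c) for $G$, and then parts (b) and (a) for the $A$-invariant group $NC$, whose fixed-point subgroup is $C$, give
\[
|\operatorname{IBr}_A(G|\lambda)|=\sum_\theta|\operatorname{IBr}(NC|\theta)|=\sum_\theta|\operatorname{IBr}_A(NC|\theta)|=|\operatorname{IBr}_A(NC|\lambda)|,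
\]
with $\theta$ running over representatives of the $C$-orbits on $\operatorname{IBr}_A(N|\lambda)$. If $NC<G$, then $|NC:Z(NC)|\le|NC:Z|<|G:Z|$, so the right side equals $|\operatorname{IBr}(C|\lambda)|$ by minimality, and $G$ is not a counterexample.

\medskip
The induction is now exhausted. It remains to prove $|\operatorname{IBr}_A(G|\lambda)|=|\operatorname{IBr}(C|\lambda)|$ directly under the conditions of Steps 1--4. We do this in Section~\ref{sec:abelian} when $N/Z$ is abelian and in Section~\ref{sec:semisimple} when it is not.

\section{The abelian case}\label{sec:abelian}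

Here we shall find $N\cap C=Z$ and a unique $\theta\in\operatorname{IBr}_A(N|\lambda)$. Lemma~\ref{lem:tensor} then describes $\operatorname{IBr}(G|\theta)$ by projective representations of $C$, whereas we want ordinary ones. The difficulty is to show that the factor set is trivial.

\subsection{Groups of symplectic type}

Let $N$ be a $p'$-group, $Z\le Z(N)$, and suppose that $X=N/Z$ is an elementary abelian $r$-group, regarded as an $\mathbb F_r$-vector space. Let $\lambda\in\operatorname{Hom}(Z,F^\times)$. Commutators in $N$ are central, so $\beta(x,y)=\lambda([x,y])$ is multiplicative in each variable, depends only on the images of $x,y$ in $X$, and takes values in $\mu_r(F)$. If $X\ne0$, then $r\ne p$, and identifying $\mu_r(F)$ with $\mathbb F_r$ makes $\beta$ an alternating bilinear form on $X$. When $\beta$ is nondegenerate, $|Y||Y^\perp|=|X|$ and $Y^{\perp\perp}=Y$ for each subspace $Y$.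

\begin{lemma}\label{lem:symplectic}
Assume that $\beta$ is nondegenerate.
\begin{itemize}
\item[(a)] There is a unique simple $FN$-module $V$ over $\lambda$, and $(\dim V)^2=|X|$. Every $FN$-module of this dimension on which $Z$ acts by $\lambda$ is isomorphic to $V$.
\item[(b)] Suppose that $A\times R$ acts on $N$, trivially on $Z$, where $R$ is an $r$-group, $(|A|,|N|)=1$, and $C_X(A)=0$. If $\rho$ is the representation on $V$, there is a homomorphism $\mathcal P\colon R\to GL(V)$ with $\mathcal P(u)\rho(x)\mathcal P(u)^{-1}=\rho({}^ux)$ for all $u\in R$, $x\in N$.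
\end{itemize}
\end{lemma}

\begin{proof}
(a) The algebra $FN/(z-\lambda(z):z\in Z)$ is semisimple by Maschke's theorem. It has a basis $b_x$ $(x\in X)$ given by a transversal of $Z$, and $b_yb_xb_y^{-1}=\beta(y,x)b_x$. A central element $\sum c_xb_x$ satisfies $c_x(\beta(y,x)-1)=0$ for all $y$, so $c_x=0$ for $x\ne0$. The center is $F$, so the algebra is a full matrix algebra of dimension $|X|$, and all its modules are sums of copies of one simple module.

(b) The twist of $V$ by $u$ is simple and lies over $\lambda$, so by (a) operators $\mathcal P(u)$ with the stated property exist and are unique up to scalars. We must choose the scalars so that $\mathcal P$ is multiplicative. Induct on $|X|$; if $X=0$, take $\mathcal P=1$. Passing to $N/\ker\lambda$, we may assume that $\lambda$ is faithful, so that $\beta(x,y)=1$ means $[x,y]=1$. For a subspace $Y$ let $N_Y$ be its preimage in $N$.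

Let $Y\ne0$ be a simple $\mathbb F_r[A\times R]$-submodule of $X$. An $r$-group acting on a nontrivial $r$-group has nontrivial fixed points, and $C_Y(R)$ is $A\times R$-invariant, so $R$ is trivial on $Y$. We claim that $R$ is trivial even on $N_Y$; this is where $A$ enters. For $u\in R$, the map $\delta(x)=x^{-1}\,{}^ux$ sends $N_Y$ into $Z$. It is a homomorphism, since $\delta(xy)=y^{-1}\delta(x)\,{}^uy=\delta(x)\delta(y)$, and it is trivial on $Z$. For $a\in A$ we have $\delta({}^ax)={}^a\delta(x)=\delta(x)$. So $\delta$, viewed on $Y$, kills $[Y,A]$, which is $Y$ by (C3) because $C_Y(A)=0$. Hence $\delta=1$.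

The form $\beta$ is $A\times R$-invariant, so $Y^\perp$ is a submodule and $Y\cap Y^\perp$ is $0$ or $Y$.

\emph{Case $Y\cap Y^\perp=0$.} Then $X=Y\oplus Y^\perp$ and $\beta$ is nondegenerate on both summands. The subgroups $N_Y$ and $N_{Y^\perp}$ commute, meet in $Z$, and generate $N$. Let $\rho_1,\rho_2$ be their simple representations over $\lambda$, on $V_1,V_2$. Then $xy\mapsto\rho_1(x)\otimes\rho_2(y)$ is a well-defined representation of $N$ over $\lambda$ whose dimension has square $|Y||Y^\perp|=|X|$, so $V=V_1\otimes V_2$ by (a). Induction applies to $N_{Y^\perp}$ and gives a homomorphism $\mathcal P_2\colon R\to GL(V_2)$. Since $R$ is trivial on $N_Y$, the map $\mathcal P=1\otimes\mathcal P_2$ has the required property.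

\emph{Case $Y\le Y^\perp$.} Then $N_Y$ is abelian and central in $N_{Y^\perp}$. As $C_Y(A)=0$, we have $C_{N_Y}(A)=Z$, so $N_Y=Z\times Y_0$ with $Y_0=[N_Y,A]$ by (C3). Let $\nu$ be the extension of $\lambda$ to $N_Y$ that is trivial on $Y_0$. The extensions of $\lambda$ to $N_Y$ are the $|Y|$ products of $\nu$ with elements of $\operatorname{Hom}(Y,F^\times)$. Conjugation by $x\in N$ multiplies an extension by $y\mapsto\beta(y,x)^{\pm1}$, which is trivial on $Y$ only for $x\in N_{Y^\perp}$. As $|N:N_{Y^\perp}|=|Y|$, the group $N$ permutes the extensions transitively. The module $V$ is the direct sum of the eigenspaces of $N_Y$ for these extensions, and $\rho(N)$ permutes the eigenspaces transitively. So the $\nu$-eigenspace $V_\nu$ has $(\dim V_\nu)^2=|X|/|Y|^2=|Y^\perp/Y|$.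

Put $N'=N_{Y^\perp}/Y_0$ and $Z'=N_Y/Y_0$; the subgroup $Y_0$ is central in $N_{Y^\perp}$ and $A\times R$-invariant. Then $Z'$ is central in $N'$, and $A\times R$ acts on $N'$, trivially on $Z'=ZY_0/Y_0$. The quotient is $X'=Y^\perp/Y$. Commutators of $N$ lie in $Z$, where $\nu=\lambda$, so the form defined by $\nu$ on $X'$ is induced by $\beta$; it is nondegenerate because the radical of $\beta$ on $Y^\perp$ is $Y^\perp\cap Y^{\perp\perp}=Y$. Also $C_{X'}(A)=0$ by (C2). The space $V_\nu$ is an $FN'$-module over $\nu$ of the right dimension, so by (a) it is the simple one. Each $\mathcal P(u)$ commutes with $\rho(N_Y)$, because $u$ is trivial on $N_Y$; so it preserves $V_\nu$ and implements there the action of $u$ on $N'$. By induction and Schur's lemma we can rescale so that $u\mapsto\mathcal P(u)|_{V_\nu}$ is a homomorphism. The scalar $\mathcal P(u)\mathcal P(u')\mathcal P(uu')^{-1}$ is then $1$ on $V_\nu\ne0$, hence $1$ on $V$.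
\end{proof}

\begin{remark}
Part (b) fails without $C_X(A)=0$. Take $A=1$, $X\ne0$, and let $R=X$ act on $N$ by conjugation. Then $\mathcal P(xZ)$ is a scalar multiple of $\rho(x)$, and these operators have commutators $\beta(x,y)$, not all $1$, while $R$ is abelian.
\end{remark}

\subsection{Proof of the equality when $N/Z$ is abelian}

Return to the situation of Section~\ref{sec:reduction}, with $X=N/Z$ an elementary abelian $r$-group. Then $N$ is nilpotent, so its Sylow $p$-subgroup is characteristic and lies in $O_p(G)=1$; thus $N$ is a $p'$-group. The subgroup $C_X(A)$ is invariant under $A$, under $C$ (whose action commutes with that of $A$), and under $N$ (which acts trivially on $X$). As $G=NC$, minimality of $N$ gives $C_X(A)\in\{0,X\}$. If $C_X(A)=X$, then $A$ is trivial on $N$ by (C4), hence on $G=NC$, which is excluded. So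
\[
C_X(A)=0,\qquad N\cap C=C_N(A)=Z.
\]

\begin{lemma}\label{lem:dagger}
There is exactly one $\theta\in\operatorname{IBr}_A(N|\lambda)$. If $\rho$ affords $\theta$, there is an intertwining map $\mathcal P$ for $\rho$ on $C$ that is a homomorphism and is trivial on $Z$.
\end{lemma}

\begin{proof}
The groups $A$ and $G$ act trivially on $Z$, so they preserve $\beta$ and its radical. By minimality of $N$ the radical is $X$ or $0$.

Suppose it is $X$. Then $\overline N=N/\ker\lambda$ is abelian, and $\operatorname{IBr}(N|\lambda)$ consists of the linear characters of $\overline N$ that extend $\lambda$. Since $C_X(A)=0$, (C3) gives $\overline N=Z/\ker\lambda\times[\overline N,A]$. A linear character is $A$-invariant if and only if it is trivial on $[\overline N,A]$, so there is exactly one such $\theta$ over $\lambda$. For $c\in C$ the character ${}^c\theta$ is again $A$-invariant and over $\lambda$, so ${}^c\theta=\theta$, and $\mathcal P=1$ works.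

Suppose the radical is $0$. By Lemma~\ref{lem:symplectic}(a), $\operatorname{IBr}(N|\lambda)=\{\theta\}$, so $\theta$ is invariant under $A$ and $C$, and its degree is a power $r^k$. The group $\Gamma=C/Z$ acts on $N$ by conjugation, trivially on $Z$ and commuting with $A$. Choose operators $\mathcal P(\gamma)$, $\gamma\in\Gamma$, implementing this action, with factor set $\alpha$. Taking determinants in $\mathcal P(\gamma)\mathcal P(\gamma')=\alpha(\gamma,\gamma')\mathcal P(\gamma\gamma')$ gives $\alpha^{r^k}=\partial(\det\mathcal P)$. By Lemma~\ref{lem:symplectic}(b), applied to a Sylow $r$-subgroup $R$ of $\Gamma$, the operators $\mathcal P(u)$, $u\in R$, can be rescaled to a homomorphism, so $\alpha$ restricts to a coboundary on $R$. By (P2), $\alpha$ is a coboundary, and $\mathcal P$ can be rescaled to a homomorphism on $\Gamma$. Inflate it to $C$.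
\end{proof}

Apply Lemma~\ref{lem:tensor} with $K=C$ and this $\mathcal P$. Here $\alpha=1$, and $1=\mathcal P(z)=s(z)\lambda(z)$ for $z\in N\cap C=Z$. So the admissible $W$ are the ordinary representations of $C$ with $W(z)=\lambda(z)$, and $|\operatorname{IBr}(G|\theta)|=|\operatorname{IBr}(C|\lambda)|$. By Lemma~\ref{lem:reduce}(a),(b), $|\operatorname{IBr}_A(G|\lambda)|=|\operatorname{IBr}(G|\theta)|$. Thus $G$ is not a counterexample when $N/Z$ is abelian.

\section{The semisimple case}\label{sec:semisimple}

Now $N/Z$ is a direct product of nonabelian simple groups. The situation resembles Example~\ref{ex:model}, with two new features: the stabilizer in $A$ of a factor may act nontrivially on it, and $G$ may be larger than the product of the factors. The first is controlled by the classification together with Proposition~\ref{prop:cyclic}. The second is handled by attaching $C$ to a single factor.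

\subsection{Coprime automorphisms of simple groups}

\begin{lemma}\label{lem:cfsg}
Let $T$ be a nonabelian finite simple group and $B\le\operatorname{Aut}(T)$ with $(|B|,|T|)=1$. Then $B$ is cyclic.
\end{lemma}

\begin{proof}
By Feit--Thompson $|T|$ is even, so $|B|$ is odd. Also $B\cap\operatorname{Inn}(T)=1$, so $B$ embeds in $\operatorname{Out}(T)$. We use the classification. For alternating groups, sporadic groups and the Tits group, $|\operatorname{Out}(T)|$ divides $4$, so $B=1$. Let $T$ be of Lie type over $\mathbb F_q$. For $\epsilon=\pm1$ write $PSL_m^\epsilon(q)$ for the linear and unitary groups and $E_6^\epsilon(q)$ for the untwisted and twisted groups of type $E_6$. By \cite[Theorem~2.5.12]{GLS}, $\operatorname{Out}(T)$ has a normal subgroup $\operatorname{Outdiag}(T)$ of order $d$ whose quotient is either cyclic or of the form $\Phi\times\Gamma$ with $\Phi$ cyclic and $\Gamma\le S_3$, where $3$ divides $|\Gamma|$ only for $T=D_4(q)$. Here $d=\gcd(m,q-\epsilon)$ for $PSL_m^\epsilon(q)$, $d=\gcd(3,q-\epsilon)$ for $E_6^\epsilon(q)$, and $d\in\{1,2,4\}$ otherwise.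

Every odd prime $r$ dividing $d$ divides $|T|$. For $PSL_m^\epsilon(q)$ we have $m\ge r\ge3$, and $d|T|$ is divisible by $\prod_{i=2}^m(q^i-\epsilon^i)$, a product of $m-1\ge2$ factors divisible by $q-\epsilon$. As $d$ and $r$ both divide $q-\epsilon$, the number $dr$ divides $d|T|$. For $E_6^\epsilon(q)$ with $d=3$, the number $d|T|$ is divisible by $(q^2-1)(q^6-1)$, hence by $9$. Therefore $B\cap\operatorname{Outdiag}(T)$, whose order is odd, divides $d$ and is prime to $|T|$, is trivial, and $B$ embeds in the quotient. If the quotient is $\Phi\times\Gamma$, then every prime dividing $|\Gamma|$ divides $|T|$, since $|T|$ is even and $3$ divides $|D_4(q)|$. So the image of $B$ meets $\Gamma$ trivially and embeds in $\Phi$.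
\end{proof}

\subsection{The components and their orbits}

Put $L=N'$, the derived subgroup. Since $N/Z$ is perfect, $N=LZ$, and then $L'=(LZ)'=L$. The group $L/(L\cap Z)\cong N/Z$ has trivial center, so $Z(L)=L\cap Z$. As $Z\le C$, we have $G=LC$.

Write $L/Z(L)=\prod_iT_i$ with $T_i$ nonabelian simple, let $J_i$ be the preimage of $T_i$ in $L$, and put $E_i=J_i'$; these are the \emph{components}. For $i\ne j$ we have $[J_i,J_j]\le Z(L)$, so $[[J_i,J_j],J_i]=1=[[J_j,J_i],J_i]$, and the three subgroups lemma gives $[E_i,J_j]=1$. Thus distinct components commute. As $T_i$ is perfect, $J_i=E_iZ(L)$, so $E_i'=J_i'=E_i$. From $L=E_1E_2\cdots Z(L)$ we get $L=L'=\prod_iE_i$. If $E_I$ is the product of a set $I$ of components, then $E_IZ(L)/Z(L)=\prod_{i\in I}T_i$ has trivial center, so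
\begin{equation}\label{eq:centers}
Z(E_I)=E_I\cap Z(L)\le Z.
\end{equation}
In particular $E_i/Z(E_i)\cong T_i$.

The $T_i$ are the minimal normal subgroups of $L/Z(L)$, so $A$ and $C$ permute the components, with commuting actions, and $L$ normalizes each of them. The group generated by the two actions is transitive: for an orbit $I$, the group $E_IZ$ is $A$-invariant and normal in $G=LC$, so it equals $N$ and $I$ contains all components.

Fix a component $E$, let $A_1=N_A(E)$ be its stabilizer and $O$ its $A$-orbit, and put $n=|O|=|A:A_1|$, which is prime to $|G|$.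

\begin{lemma}\label{lem:orbits}
If $c\in C$ and ${}^cE\in O$, then ${}^cE=E$.
\end{lemma}

\begin{proof}
Since ${}^c({}^aE)={}^a({}^cE)\in O$, the element $c$ induces on $O$ a permutation $\sigma$ that commutes with the transitive action of $A$. A power of $\sigma$ that fixes one point therefore fixes all points, so all cycles of $\sigma$ have length equal to its order, and this order divides $n$. It also divides the order of $c$, so $\sigma=1$.
\end{proof}

Let $M$ be the product of the components in the $C$-orbit of $E$. It is $C$-invariant, and $A_1$ normalizes each ${}^cE$, hence $M$. Let $\mathcal T\ni1$ be a set of representatives with $A=\bigsqcup_{t\in\mathcal T}tA_1$. Every component has the form ${}^{a}({}^cE)={}^t({}^cE)$ with $a\in tA_1$. If ${}^t({}^cE)={}^{t'}({}^{c'}E)$, then ${}^{c'^{-1}c}E={}^{t^{-1}t'}E\in O$, so this component is $E$ by Lemma~\ref{lem:orbits}, and $t=t'$. Hence the groups ${}^tM$ are products of pairwise disjoint sets of components that cover all components: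
\[
L=\prod_{t\in\mathcal T}{}^tM,
\]
with pairwise commuting, $C$-invariant factors, which $A$ permutes transitively with stabilizer $A_1$. By \eqref{eq:centers}, $A$ centralizes $Z(M)$, so $Z({}^tM)=Z(M)$ for all $t$. Moreover $Z(L)=Z(M)$: if $\prod_ty_t\in Z(L)$ with $y_t\in{}^tM$, then each $y_t$ lies in $Z(L)$, because the product is direct modulo $Z(L)$, and so $y_t\in Z({}^tM)$ by \eqref{eq:centers}.

Let $D_1=C_{A_1}(E)$. If $a$ fixes $E$ elementwise, then ${}^a({}^cx)={}^c({}^ax)={}^cx$ for $x\in E$, $c\in C$, so $D_1=C_{A_1}(M)$. An element of $A_1$ that is trivial on $E/Z(E)$ is trivial on $E$ by (C4), since $Z(E)\le Z$. So $A_1/D_1$ acts faithfully and coprimely on the simple group $E/Z(E)$, and $A_1/D_1$ is cyclic by Lemma~\ref{lem:cfsg}.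

\subsection{The diagonal map}

Let $\widetilde L$ be the external direct product of the ${}^tM$, and $\pi\colon\widetilde L\to L$ the multiplication map, a surjective homomorphism. The group $A$ acts on $\widetilde L$ by transport: if $at\in t'A_1$, the $t'$-th coordinate of $a\cdot(y_s)_s$ is ${}^ay_t$. The group $C$ acts coordinatewise. Both actions commute with $\pi$. Define
\[
\Delta\colon C_M(A_1)\to L,\qquad\Delta(m)=\prod_{t\in\mathcal T}{}^tm,
\]
and put $S=C_L(A)=L\cap C$.

\begin{lemma}\label{lem:Delta}
The map $\Delta$ is an isomorphism from $C_M(A_1)$ onto $S$. It satisfies $\Delta({}^cm)={}^c\Delta(m)$ for $c\in C$; the element $\Delta(m)$ acts on $M$ by conjugation as $m$ does; and $\Delta(m)=m^n$ for $m\in Z(M)$.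
\end{lemma}

\begin{proof}
The factors ${}^tm$ lie in commuting subgroups, so $\Delta$ is a homomorphism, and those with $t\ne1$ centralize $M$. The formula for ${}^c\Delta(m)$ holds because $c$ commutes with each $t$, and the last formula holds because $A$ centralizes $Z(M)$. An element $(y_s)$ of $\widetilde L$ is $A$-fixed if and only if ${}^ay_t=y_{t'}$ whenever $at\in t'A_1$. Taking $t=1$ shows that $y_1\in C_M(A_1)$ and $y_{t'}={}^{t'}y_1$; conversely such elements are fixed, since ${}^am$ depends only on the coset $aA_1$ when $m\in C_M(A_1)$. By (C2), $\pi$ maps these fixed points onto $C_L(A)$, so the image of $\Delta$ is $S$. If $\Delta(m)=1$, then $m$ acts trivially on $M$, so $m\in Z(M)$ and $m^n=1$, whence $m=1$.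
\end{proof}

\subsection{A group with a cyclic action and the same fixed points}

The group $G=LC$ is $L$ and $C$ glued along $S$. We want a group in which $M$ takes the place of $L$ and $A_1$ the place of $A$, while $C$ stays. Lemma~\ref{lem:Delta} says how to glue: identify $m\in C_M(A_1)$ with $\Delta(m)\in S$, which acts on $M$ in the same way.

Form $M\rtimes C$ with $C$ acting by conjugation in $G$, regard $M$ and $C$ as subgroups of it, and put $d_m=m^{-1}\Delta(m)$ and $D=\{d_m:m\in C_M(A_1)\}$. Each $d_m$ centralizes $M$, so
\[
d_md_{m'}=m'^{-1}d_m\Delta(m')=(mm')^{-1}\Delta(mm')=d_{mm'},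
\]
and $D$ is a subgroup. It is centralized by $M$ and normalized by $C$, as $cd_mc^{-1}=d_{{}^cm}$; so it is normal. It meets $C$ trivially, and it meets $M$ trivially since $\Delta$ is injective. Let $H=(M\rtimes C)/D$. We identify $C$ with its image and write $x\mapsto x^*$ for the embedding of $M$. Then $H=M^*C$, $M^*\trianglelefteq H$, $cx^*c^{-1}=({}^cx)^*$, and
\begin{equation}\label{eq:glue}
x^*=c\iff x^{-1}c\in D\iff x\in C_M(A_1)\text{ and }c=\Delta(x).
\end{equation}
The star matters: an element $m\in Z(M)$ also belongs to $Z\le C$, but in $H$ we have $m^*=m^n$, as in Example~\ref{ex:model}. If $n=1$, then $M=L$, $D$ is the kernel of the multiplication map $L\rtimes C\to G$, and $H=G$.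

Let $A_1$ act on $M\rtimes C$ as given on $M$ and trivially on $C$; this respects the product because $A_1$ and $C$ commute on $M$. It fixes $D$ elementwise, so $A_1$ acts on $H$, coprimely, and $D_1$ acts trivially. The fixed points on $M\rtimes C$ are $C_M(A_1)C$, so by (C2) and \eqref{eq:glue},
\[
C_H(A_1)=C.
\]
The subgroup $Z\le C$ centralizes $C$ and $M^*$, so it is central in $H$. Choose $n'$ with $nn'\equiv1\pmod{|G|}$ and put $\lambda'=\lambda^{n'}$, so that $\lambda'^{\,n}=\lambda$. Proposition~\ref{prop:cyclic} for the cyclic group $A_1/D_1$ acting on $H$, and then Lemma~\ref{lem:power}(a), give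
\begin{equation}\label{eq:cyclicH}
|\operatorname{IBr}_{A_1}(H|\lambda')|=|\operatorname{IBr}(C|\lambda')|=|\operatorname{IBr}(C|\lambda)|.
\end{equation}
It remains to prove
\begin{equation}\label{eq:GH}
|\operatorname{IBr}_A(G|\lambda)|=|\operatorname{IBr}_{A_1}(H|\lambda')|.
\end{equation}
We compare both sides over the normal subgroups $N=LZ\trianglelefteq G$ and $M^*Z\trianglelefteq H$.

\subsection{Matching the invariant characters of $N$ and of $M^*Z$}

Let $\psi\in\operatorname{IBr}_{A_1}(M)$ be afforded by $\rho\colon M\to GL(V)$. Define a representation of $\widetilde L$ on $V^{\otimes\mathcal T}$ by $({}^tx_t)_t\mapsto\bigotimes_t\rho(x_t)$ for $x_t\in M$; it is irreducible by (B7). If $(z_t)\in\ker\pi$, then $z_t$ is the inverse of a product of elements of the other factors, so it centralizes ${}^tM$ and lies in $Z({}^tM)=Z(M)$. Then $z_t={}^tz_t$ acts on the $t$-th tensor factor as $\omega_\psi(z_t)$, and $(z_t)$ acts as $\omega_\psi(\prod_tz_t)=1$. So we obtain an irreducible representation of $L$,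
\[
\rho_L\Bigl(\prod_t{}^tx_t\Bigr)=\bigotimes_t\rho(x_t),
\]
with Brauer character $\theta_\psi$. Taking $x_1=z\in Z(M)$ and the other $x_t=1$ shows that $\theta_\psi$ has central character $\omega_\psi$ on $Z(L)=Z(M)$.

The map $\psi\mapsto\theta_\psi$ is a $C$-equivariant bijection $\operatorname{IBr}_{A_1}(M)\to\operatorname{IBr}_A(L)$. Indeed, by (B7) the inflation to $\widetilde L$ of a member of $\operatorname{IBr}(L)$ is a product of uniquely determined $\psi_t\in\operatorname{IBr}({}^tM)$. It is $A$-invariant if and only if ${}^a\psi_t=\psi_{t'}$ whenever $at\in t'A_1$, that is, if and only if $\psi_1$ is $A_1$-invariant and $\psi_t={}^t\psi_1$ for all $t$; and this product is the inflation of $\theta_{\psi_1}$. Equivariance holds since ${}^c({}^t\psi)={}^t({}^c\psi)$.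

Let $\Psi=\{\psi\in\operatorname{IBr}_{A_1}(M):\omega_\psi=\lambda|_{Z(M)}\}$, a $C$-set.
\begin{itemize}
\item In $G$ we have $L\cap Z=Z(M)$. By Lemma~\ref{lem:central}, $\operatorname{IBr}_A(N|\lambda)$ consists of the characters $\tilde\theta_\psi$, $\psi\in\Psi$, afforded by $\tilde\rho_L(yz)=\rho_L(y)\lambda(z)$ for $y\in L$, $z\in Z$.
\item In $H$, if $m^*\in Z$, then by \eqref{eq:glue} $\Delta(m)\in Z$ acts trivially on $M$, so $m\in Z(M)$; conversely $m^*=m^n\in Z$ for $m\in Z(M)$. By Lemma~\ref{lem:central}, $\operatorname{IBr}_{A_1}(M^*Z|\lambda')$ corresponds to the $\psi\in\operatorname{IBr}_{A_1}(M)$ with $\omega_\psi(m)=\lambda'(m^n)=\lambda(m)$ on $Z(M)$. So it consists of the characters $\tilde\psi$, $\psi\in\Psi$, afforded by $\tilde\rho(x^*z)=\rho(x)\lambda'(z)$ for $x\in M$, $z\in Z$.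
\end{itemize}
The exponent $n'$ was chosen to make the two conditions on $\omega_\psi$ coincide. Both parametrizations are $C$-equivariant, so $\tilde\theta_\psi$ and $\tilde\psi$ have the same stabilizer $C_\psi$ in $C$. Apply Lemma~\ref{lem:reduce}(a),(b) to $G=NC$ with $A$, and to $H=(M^*Z)C$ with $A_1$. The two sides of \eqref{eq:GH} are the sums of $|\operatorname{IBr}(G|\tilde\theta_\psi)|$ and of $|\operatorname{IBr}(H|\tilde\psi)|$ over representatives $\psi$ of the $C$-orbits on $\Psi$. So \eqref{eq:GH} follows once we show, for each $\psi\in\Psi$,
\begin{equation}\label{eq:fiber}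
|\operatorname{IBr}(G|\tilde\theta_\psi)|=|\operatorname{IBr}(H|\tilde\psi)|.
\end{equation}

\subsection{Comparing the factor sets}

The stabilizers are $G_{\tilde\theta_\psi}=NC_\psi$ and $H_{\tilde\psi}=(M^*Z)C_\psi$. Put $K_0=SZ$. As $Z\le C$, we have $N\cap C=(L\cap C)Z=K_0$ in $G$, and $M^*Z\cap C=(M^*\cap C)Z=K_0$ in $H$ by \eqref{eq:glue} and Lemma~\ref{lem:Delta}. In particular $K_0\le C_\psi$, because $N$ fixes $\tilde\theta_\psi$. So Corollary~\ref{cor:inflate} will express both sides of \eqref{eq:fiber} through the same group $C_\psi/K_0$, and only the factor sets can differ.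

\emph{In $H$.} For each $c$ in a transversal of $K_0$ in $C_\psi$ choose $\mathcal P(c)\in GL(V)$ with $\mathcal P(c)\tilde\rho(h)\mathcal P(c)^{-1}=\tilde\rho({}^ch)$ for $h\in M^*Z$; let the transversal contain $1$ and take $\mathcal P(1)=1$. Put $\mathcal P(ck)=\mathcal P(c)\tilde\rho(k)$ for $k\in K_0$. Then $\mathcal P$ is an intertwining map for $\tilde\rho$ on $C_\psi$, it agrees with $\tilde\rho$ on $K_0$, and $\mathcal P(ck)=\mathcal P(c)\mathcal P(k)$ for all $c\in C_\psi$, $k\in K_0$. By Corollary~\ref{cor:inflate}, its factor set $\alpha$ is inflated from $\bar\alpha$ on $C_\psi/K_0$, and $|\operatorname{IBr}(H_{\tilde\psi}|\tilde\psi)|$ is the number of irreducible projective representations of $C_\psi/K_0$ with factor set $\bar\alpha^{-1}$. For later use, note that $\mathcal P(c)\rho(x)\mathcal P(c)^{-1}=\rho({}^cx)$ for $x\in M$, and that $\mathcal P(\Delta(m)z)=\tilde\rho(m^*z)=\rho(m)\lambda'(z)$ for $m\in C_M(A_1)$, $z\in Z$.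

\emph{In $G$.} Put $\mathcal Q(c)=\mathcal P(c)^{\otimes\mathcal T}$ on $V^{\otimes\mathcal T}$ for $c\in C_\psi$. For $y=\prod_t{}^tx_t\in L$ we have ${}^cy=\prod_t{}^t({}^cx_t)$, so
\[
\mathcal Q(c)\rho_L(y)\mathcal Q(c)^{-1}=\bigotimes_t\rho({}^cx_t)=\rho_L({}^cy).
\]
As $Z$ acts by scalars, $\mathcal Q$ is an intertwining map for $\tilde\rho_L$ on $C_\psi$. On $K_0$,
\[
\mathcal Q(\Delta(m)z)=\rho(m)^{\otimes\mathcal T}\lambda'(z)^n=\rho_L(\Delta(m))\lambda(z)=\tilde\rho_L(\Delta(m)z),
\]
and $\mathcal Q(ck)=\mathcal Q(c)\mathcal Q(k)$ follows from the same property of $\mathcal P$. Each of the $n$ tensor factors contributes $\alpha$, so the factor set of $\mathcal Q$ is $\alpha^n$. By Corollary~\ref{cor:inflate}, $|\operatorname{IBr}(G_{\tilde\theta_\psi}|\tilde\theta_\psi)|$ is the number of irreducible projective representations of $C_\psi/K_0$ with factor set $\bar\alpha^{-n}$.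

Since $n$ is prime to $|C_\psi/K_0|$, Lemma~\ref{lem:power}(b), applied to $\bar\alpha^{-1}$, shows that the two numbers agree. With the Clifford correspondence (B3) in $G$ and in $H$, this proves \eqref{eq:fiber}, hence \eqref{eq:GH}. Together with \eqref{eq:cyclicH} we obtain $|\operatorname{IBr}_A(G|\lambda)|=|\operatorname{IBr}(C|\lambda)|$.

Thus the counterexample of Section~\ref{sec:reduction} exists in neither case. This proves Theorem~\ref{thm:B}, and Theorem~\ref{thm:A} follows by Section~\ref{sec:BtoA}.

\begin{thebibliography}{9}

\bibitem{CCF}
\emph{Characters, correspondences and fields of values of finite groups},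
\texttt{https://core.ac.uk/download/71058654.pdf}.

\bibitem{GLS}
Gorenstein, Lyons, Solomon,
\emph{The Classification of the Finite Simple Groups, Number 3}.

\bibitem{IsaacsCT}
Isaacs,
\emph{Character Theory of Finite Groups}.

\bibitem{IsaacsFGT}
Isaacs,
\emph{Finite Group Theory}.

\bibitem{NavarroBlocks}
Navarro,
\emph{Characters and Blocks of Finite Groups}.

\end{thebibliography}
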